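\title{Ramsey-saturated graphs with a unique $K_5$}

\begin{abstract}
Call a graph colorable if its edges can be colored red and blue with no monochromatic triangle, and saturated if it is colorable but loses this property when any new edge is added. We consider the question whether a saturated graph on at least six vertices that contains $K_5$ must contain $K_6-e$. The answer is no: for every $n\ge 72$ we construct a saturated graph on $n$ vertices with exactly one copy of $K_5$. On the other hand, saturated graphs of chromatic number at most five on at least six vertices, and saturated graphs on six, seven or eight vertices, are complete $5$-partite and do contain $K_6-e$.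
\end{abstract}

\section{Introduction}

All graphs are finite and simple. A coloring of the edges of a graph with red and blue is \emph{good} if it has no monochromatic triangle, and a graph is \emph{colorable} if it has a good coloring. A graph is \emph{Ramsey-minimal for $(K_3,K_3)$} if it is not colorable but each of its proper subgraphs is; the family of these graphs is denoted by $\mathcal{R}_{\min}(K_3,K_3)$. For a family $\mathcal{F}$ of graphs, a graph $G$ is \emph{$\mathcal{F}$-saturated} if it contains no member of $\mathcal{F}$ as a subgraph while $G+uv$ contains one for every pair $u,v$ of distinct non-adjacent vertices.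

Subgraphs of colorable graphs are colorable, and a graph that is not colorable has a minimal subgraph that is not colorable. So a graph contains a member of $\mathcal{R}_{\min}(K_3,K_3)$ exactly when it is not colorable, and $G$ is $\mathcal{R}_{\min}(K_3,K_3)$-saturated exactly when $G$ is colorable and $G+uv$ is not colorable for every non-edge $uv$. We call such graphs simply \emph{saturated}: they are the edge-maximal colorable graphs.

The graph $K_5$ is colorable and $K_6$ is not (Lemma~\ref{lem:K5}). Hence the saturated graphs on at most five vertices are the complete graphs, $K_5$ is the largest clique in any colorable graph, and the only saturated graph on six vertices is $K_6-e$, the complete graph $K_6$ with one edge removed. The following question comes from~\cite{talk}; the restriction on the order excludes $K_5$ itself.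

\medskip
\noindent\textbf{Question.} \emph{Let $G$ be a saturated graph on at least six vertices that contains $K_5$. Must $G$ contain $K_6-e$?}
\medskip

There are reasons to guess yes. Replacing a vertex by two non-adjacent copies keeps a graph colorable: color the edges at the new copy like those at the old one, and note that no triangle contains both copies. So a $K_5$ never prevents a \emph{new} vertex from being joined to four of its vertices, and one may expect that in an edge-maximal graph some existing vertex has been so joined. This is what happens when the chromatic number $\chi(G)$ or the order is small.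

\begin{theorem}\label{thm:small}
\begin{itemize}
\item[(a)] A graph $G$ on $n\ge 6$ vertices with $\chi(G)\le 5$ is saturated if and only if it is complete $5$-partite with five nonempty parts, and it then contains $K_6-e$. So every saturated graph on at least six vertices that contains $K_5$ but not $K_6-e$ has chromatic number at least $6$.
\item[(b)] Every saturated graph on $n\in\{6,7,8\}$ vertices is complete $5$-partite, and hence contains $K_6-e$.
\end{itemize}
\end{theorem}

Nevertheless the answer to the question is no.

\begin{theorem}\label{thm:main}
For every $n\ge 72$ there is a saturated graph on $n$ vertices that contains exactly one copy of $K_5$. Such a graph contains no $K_6-e$.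
\end{theorem}

The second sentence follows from the first: deleting either of the two non-adjacent vertices of $K_6-e$ leaves a $K_5$, so $K_6-e$ contains two copies of $K_5$.

One cannot prove Theorem~\ref{thm:main} by taking a colorable graph with one $K_5$ and adding edges greedily until it is saturated, because nothing controls the cliques that the new edges create. Instead we build a graph whose good colorings are so constrained that each non-edge can be shown directly to close a triangle in either color. The frame is the join of two triangle-free graphs, both forced to be red (Section~\ref{sec:joins}); such a join is saturated but has no $K_5$. In Section~\ref{sec:plant} we modify it at four vertices so that exactly one $K_5$ appears, and we prove Theorem~\ref{thm:main} from a list of properties of the two triangle-free graphs. Section~\ref{sec:build} constructs graphs with these properties. We begin with Theorem~\ref{thm:small}.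

For graphs $G_1,G_2$ on disjoint vertex sets, the \emph{join} $G_1\vee G_2$ is their union together with all edges between them. We write $G[S]$ for the subgraph induced by $S$, $\overline{G}$ for the complement, $C_5$ for the $5$-cycle, and $u\sim v$ for adjacency. A \emph{$2$-path} between $u$ and $v$ is a path with two edges, and it is red or blue if both of its edges are.

\section{Small chromatic number and small order}\label{sec:small}

\begin{lemma}\label{lem:K5}
The graph $K_5$ is colorable, and in each of its good colorings both color classes are $5$-cycles. The graph $K_6$ is not colorable.
\end{lemma}

\begin{proof}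
A red $5$-cycle together with its complement, a blue $5$-cycle, is a good coloring of $K_5$. In a good coloring of a complete graph no vertex $v$ has three edges of one color: if $vv_1,vv_2,vv_3$ are red, then a red edge among $v_1,v_2,v_3$ closes a red triangle with $v$, and otherwise $v_1v_2v_3$ is a blue triangle. A vertex of $K_6$ has five edges, three of them of one color, so $K_6$ has no good coloring. A vertex of $K_5$ has four edges, so it has two of each color. Each color class is then a $2$-regular graph on five vertices, that is, a disjoint union of cycles of total length $5$, and this is a single $5$-cycle.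
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}(a)]
Let $M$ be complete $5$-partite with five nonempty parts. It arises from $K_5$ by repeatedly duplicating vertices, so it is colorable. A new edge joins two vertices of one part, and these together with one vertex from each of the other four parts form a $K_6$. So $M$ is saturated, and if $n\ge 6$, some part has two vertices and the same six vertices span $K_6-e$ in $M$.

Conversely, let $G$ be saturated with $n\ge 6$ and $\chi(G)\le 5$. Partition $V(G)$ into at most five independent sets and split them, if necessary, until there are exactly five nonempty ones. Then $G$ is a spanning subgraph of the complete $5$-partite graph $M$ with these parts. If some edge $uv$ of $M$ were missing from $G$, then $G+uv\subseteq M$ would be colorable. Hence $G=M$.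
\end{proof}

For part (b) we must show that a colorable graph on at most eight vertices has chromatic number at most $5$. A graph on eight vertices can have chromatic number $6$ without containing $K_6$, and it turns out that there is one such graph to exclude.

\begin{lemma}[Graham]\label{lem:graham}
The graph $K_3\vee C_5$ is not colorable.
\end{lemma}

\begin{proof}
Suppose it has a good coloring. The triangle $K_3$ has two edges of one color and one of the other; name its vertices $a,b,c$ and the colors so that $ab,bc$ are red and $ac$ is blue. For each edge $vw$ of the $5$-cycle, $\{a,b,c,v,w\}$ is a $K_5$, in which $a$ has exactly two red edges by Lemma~\ref{lem:K5}. One of them is $ab$, and $ac$ is blue, so exactly one of $av,aw$ is red. Thus $v\mapsto$ (color of $av$) is a proper vertex coloring of $C_5$ with two colors, which does not exist.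
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}(b)]
Let $G$ be saturated on $n\in\{6,7,8\}$ vertices. By part (a) it suffices to show $\chi(G)\le 5$. Suppose $\chi(G)\ge 6$ and let $L=\overline{G}$. Independent sets of $G$ are cliques of $L$, so $V(L)$ cannot be partitioned into at most five cliques of $L$ (single vertices count as cliques). Since $G$ contains no $K_6$, deleting $n-6$ vertices from $L$ always leaves an edge.

If $n=6$, then $L$ has an edge, which together with four single vertices is a partition into five cliques.

If $n=7$, then two disjoint edges and three single vertices, or a triangle and four single vertices, would be a partition into five cliques. So any two edges of $L$ meet and $L$ has no triangle. Then all edges of $L$ pass through one vertex: if $vw_1,vw_2$ are two edges, an edge avoiding $v$ and meeting both would be $w_1w_2$. Deleting this vertex leaves no edge, a contradiction.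

Let $n=8$. Completing with single vertices as before, we find that $L$ has (i) no three disjoint edges, (ii) no triangle disjoint from an edge, and (iii) no $K_4$. Also, (iv) no two vertices meet all edges of $L$.

Suppose $L$ has a triangle $t_1t_2t_3$, and let $N_i$ be the set of neighbors of $t_i$ outside it. By (ii) every edge of $L$ meets the triangle. If $N_i$ were empty, the two vertices of the triangle other than $t_i$ would meet all edges, contrary to (iv); so each $N_i$ is nonempty. Suppose $u\in N_i\cap N_j$ with $\{i,j,k\}=\{1,2,3\}$. For $w\in N_k$ with $w\ne u$, the edge $t_kw$ would be disjoint from the triangle $t_it_ju$, so (ii) gives $N_k=\{u\}$, and $\{t_1,t_2,t_3,u\}$ is a $K_4$, contrary to (iii). Hence $N_1,N_2,N_3$ are pairwise disjoint and nonempty, and one edge from each $t_i$ to $N_i$ gives three disjoint edges, contrary to (i).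

So $L$ is triangle-free. K\"onig's theorem states that in a bipartite graph the largest number of pairwise disjoint edges equals the smallest number of vertices meeting all edges. By (i) the first number is at most $2$ and by (iv) the second is at least $3$, so $L$ is not bipartite. Take a shortest odd cycle of $L$. It is induced, since a chord would split it into two shorter cycles, one of them odd. Its length is not $3$, and it is not $7$ by (i), so it is $5$. An edge of $L$ not on this cycle meets it in at most one vertex, and the path on the other four vertices contains two disjoint edges, contrary to (i). Hence $L$ is a $5$-cycle plus three isolated vertices. As the complement of $C_5$ is again a $5$-cycle, $G=K_3\vee C_5$, which is not colorable by Lemma~\ref{lem:graham}.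
\end{proof}

\section{Blocking and rigid joins}\label{sec:joins}

Saturation is a statement about the colorings of all the graphs $G+uv$. It can be restated in terms of the colorings of $G$ alone.

\begin{lemma}[Blocking principle]\label{lem:block}
A colorable graph $G$ is saturated if and only if, in every good coloring of $G$, every two non-adjacent vertices are joined by a red $2$-path and by a blue $2$-path.
\end{lemma}

\begin{proof}
A good coloring of $G+uv$ is a good coloring of $G$ together with a color for $uv$ such that $u$ and $v$ are not joined by a $2$-path of that color.
\end{proof}

The condition concerns \emph{every} good coloring, so we need tools that force colors. The first makes a connected subgraph monochromatic, and the second produces $2$-paths of the opposite color through a monochromatic subgraph.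

\begin{lemma}\label{lem:mono}
Let $P,F$ be disjoint sets of vertices of $G$ such that every vertex of $P$ is adjacent to every vertex of $F$, the graph $G[P]$ is connected, and $\chi(G[F])\ge 5$. Then in every good coloring of $G$ all edges of $G[P]$ have the same color.
\end{lemma}

\begin{proof}
Suppose both colors occur in $G[P]$. Some vertex $p'\in P$ then lies on edges of $G[P]$ of both colors; otherwise the vertices meeting only red edges and those meeting only blue edges would split $P$ into two nonempty sets with no edge between them. Let $pp'$ be red and $p'p''$ blue. To $v\in F$ assign the \emph{pattern} of colors of $(vp,vp',vp'')$. If $vp'$ is red, then $vp$ is blue, and if $vp'$ is blue, then $vp''$ is red. So the pattern is one of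
\[
\mathrm{BRR},\qquad \mathrm{BRB},\qquad \mathrm{BBR},\qquad \mathrm{RBR},
\]
and each of these contains both colors. If adjacent vertices $v,v'\in F$ had the same pattern, a coordinate of the pattern having the color of $vv'$ would give a monochromatic triangle. So the patterns form a proper coloring of $G[F]$ with four colors, a contradiction.
\end{proof}

\begin{lemma}\label{lem:blue}
Fix a good coloring of $G$ and a set $S$ of vertices such that all edges of $G[S]$ are red.
\begin{itemize}
\item[(a)] For $u\notin S$, the set of vertices of $S$ joined to $u$ by a red edge is independent.
\item[(b)] If $u\ne v$ lie outside $S$ and their common neighbors in $S$ induce a non-bipartite graph, then some vertex of $S$ is joined to both $u$ and $v$ by blue edges. If moreover $uv$ is an edge, then it is red.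
\end{itemize}
\end{lemma}

\begin{proof}
An edge inside the set in (a) would form a red triangle with $u$. In (b), if every common neighbor in $S$ were red to $u$ or to $v$, the common neighbors would be covered by two independent sets and would induce a bipartite graph. So some $s\in S$ is blue to both, and an edge $uv$ must be red because $uvs$ is a triangle.
\end{proof}

In our application $G[F]$ has to be triangle-free, so we need triangle-free graphs of chromatic number $5$. Recall Mycielski's construction. From a graph $T$ with vertices $v_1,\dots,v_m$, form $T^*$ by adding vertices $v_1',\dots,v_m',w$, joining $v_i'$ to the neighbors of $v_i$ in $T$, and joining $w$ to all $v_i'$. If $T$ is triangle-free, so is $T^*$: the neighbors of $w$ are independent, and a triangle $v_i'v_jv_k$ would give a triangle $v_iv_jv_k$. Also $\chi(T^*)=\chi(T)+1$. For the upper bound, color $v_i'$ like $v_i$ and give $w$ a new color. For the lower bound, take a proper coloring of $T^*$ and recolor each $v_i$ that has the color of $w$ with the color of $v_i'$; this is a proper coloring of $T$ that avoids the color of $w$. Applying the construction twice to $C_5$ gives triangle-free graphs with $11$ and $23$ vertices and chromatic numbers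 $4$ and $5$. We write $M_{23}$ for the second one.

A graph is \emph{maximal triangle-free} if it is triangle-free and any two non-adjacent vertices have a common neighbor. Every triangle-free graph extends to a maximal one on the same vertex set: join non-adjacent pairs without a common neighbor, one at a time, as long as there are any. The next example is the model for the whole proof.

\begin{example}\label{ex:join}
Let $H$ be the $5$-cycle $p_0p_1p_2p_3p_4$ on a set $P$, let $\Gamma\supseteq M_{23}$ be maximal triangle-free on a set $F$ of $23$ vertices, and let $G=H\vee\Gamma$. We show that $G$ is saturated. Coloring $H$ and $\Gamma$ red and all edges between them blue is good, because $H$ and $\Gamma$ are triangle-free and the blue graph is bipartite. Now take any good coloring. By Lemma~\ref{lem:mono} the cycle $H$ is monochromatic, say red. Each $v\in F$ is red to an independent set of $H$, hence to at most two of the five vertices $p_i$. Two vertices $v,v'\in F$ are therefore both blue to some $p_i$. If $v\sim v'$, this forces $vv'$ to be red, so all of $\Gamma$ is red. If $v\not\sim v'$, it is the required blue $2$-path, and a common neighbor in $\Gamma$ gives the red one. A non-edge of $H$, say $p_0p_2$, has the red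 $2$-path $p_0p_1p_2$, and it has a blue $2$-path through $F$ by Lemma~\ref{lem:blue}(b) with $S=F$. By the blocking principle $G$ is saturated. Since a clique has at most two vertices on each side, $G$ has no $K_5$.
\end{example}

In this example red $2$-paths come from maximality inside each side, and blue $2$-paths come from odd cycles on the opposite side. Greedy completion is harmless inside a side, where the only thing to preserve is the absence of triangles.

\section{Planting one $K_5$}\label{sec:plant}

\subsection*{What the construction must look like}

We keep a red triangle-free graph $H$ on $P$ and a set $F$ joined to all of $P$, and we add a few special vertices to the second side. For $u\notin P$ let $P(u)$ be the set of neighbors of $u$ in $P$, and, given a coloring, let $R(u)\subseteq P(u)$ be the set of those joined to $u$ in red. The following considerations explain the hypotheses stated below; they are not used in the proof.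

A $K_5$ has at most two vertices in $P$, so the second side needs a triangle $xx'y$. We make $xy,x'y$ red, which forces $xx'$ to be blue. Then $U=P(x)\cap P(x')$ is covered by the independent sets $R(x)$ and $R(x')$, so $H[U]$ is bipartite, and one of $x,x'$, say $x$, has a non-neighbor $p\in P$. This is a new kind of non-edge. Its blue $2$-path cannot pass through $P$, where all edges are red, so it must start with the only blue edge $xx'$ available on the second side; this requires $p\in P(x')$, and so we ask that $P(x)\cup P(x')=P$. If $H[U]$ is connected, then $R(x)$ and $R(x')$ meet $U$ in its two color classes. If in addition $p$ has neighbors in both classes, one of them gives a red $2$-path from $x$ to $p$ and the other forces $x'p$ to be blue (Figure~\ref{fig:gadget}, right).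

The set $U$ cannot be a single edge, for then $p$ would be adjacent to both ends. So $H[U]$ contains a path with three vertices, and if $y$ were adjacent to all of $P$, this path together with $x,x',y$ would span $K_6-e$. Hence $y$ also needs non-neighbors in $P$, and with them a blue edge $yy'$ of its own, subject to the same conditions as $xx'$. We arrive at a $K_4$ on $X=\{x,x',y,y'\}$ with a red $4$-cycle and two blue diagonals, each diagonal forced by the cycle.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35,v/.style={circle,fill,inner sep=1.5pt}]
\node[v,label=above:$y$] (y) at (90:1) {};
\node[v,label=left:$x$] (x) at (162:1) {};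
\node[v,label=below:$p_1$] (c) at (234:1) {};
\node[v,label=below:$p_2$] (f) at (306:1) {};
\node[v,label=right:$x'$] (z) at (18:1) {};
\draw[red,thick] (x)--(y)--(z)--(f)--(c)--(x);
\draw[blue,thick,dashed] (x)--(z)--(c)--(y)--(f)--(x);
\begin{scope}[xshift=3cm]
\node[v,label=above:$x$] (X) at (0,1) {};
\node[v,label=above:$x'$] (Z) at (2,1) {};
\node[v,label=left:$r$] (r) at (-0.2,-0.1) {};
\node[v,label=right:$r'$] (s) at (2.2,-0.1) {};
\node[v,label=below:$p$] (p) at (1,-0.8) {};
\draw[red,thick] (X)--(r)--(p)--(s)--(Z);
\draw[blue,thick,dashed] (X)--(Z)--(p);
\end{scope}
\end{tikzpicture}
\caption{Red edges are solid and blue edges are dashed. Left: the unique $K_5$ of $G$, formed by the triangle $xx'y$ and an edge $p_1p_2$ of $H$, with its red and blue $5$-cycles. Right: a vertex $p\in P$ not adjacent to $x$ is joined to $x$ by the red path $x\,r\,p$ and the blue path $x\,x'\,p$; the edge $x'p$ is blue because $x'r'$ and $r'p$ are red. Not all edges among these five vertices are drawn.}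
\label{fig:gadget}
\end{figure}

\subsection*{The hypotheses}

Let $P$, $F$ and $X=\{x,x',y,y'\}$ be disjoint sets. On $P$ we are given a graph $H$, four subsets $P(x),P(x'),P(y),P(y')$, and four pairwise disjoint nonempty subsets $U_1,U_2,W_1,W_2$. Put $U=U_1\cup U_2$ and $W=W_1\cup W_2$, so that $U\cap W=\emptyset$. We require:
\begin{itemize}
\item[(H0)] $P(x)\cup P(x')=P(y)\cup P(y')=P$, $\;P(x)\cap P(x')=U$, $\;P(y)\cap P(y')=W$.
\item[(H1)] $H$ is triangle-free.
\item[(H2)] $U_1,U_2,W_1,W_2$ are independent, and $H[U]$ and $H[W]$ are connected.
\item[(H3)] Every vertex of $P\setminus U$ has a neighbor in $U_1$ and one in $U_2$. Every vertex of $P\setminus W$ has a neighbor in $W_1$ and one in $W_2$.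
\item[(H4)] For $u\in\{x,x'\}$ and $v\in\{y,y'\}$ the graph $H[P(u)\cap P(v)]$ is not bipartite.
\item[(H5)] The set $U\cap P(y)$ spans exactly one edge $p_1p_2$ of $H$ (with $p_i\in U_i$), and the sets $U\cap P(y')$, $W\cap P(x)$, $W\cap P(x')$ are independent.
\item[(H6)] Any two non-adjacent vertices of $H$ have a common neighbor or lie together in one of $U_1,U_2,W_1,W_2$.
\end{itemize}
Condition (H6) replaces maximality: edges inside the four sets are forbidden by (H2), and for such pairs the red $2$-path will pass through $X$ instead. On $F\cup X$ we are given a graph $\Gamma$ such that:
\begin{itemize}
\item[($\Gamma$1)] $\Gamma$ is maximal triangle-free.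
\item[($\Gamma$2)] $\Gamma[X]$ is the $4$-cycle with edges $xy,xy',x'y,x'y'$. The common neighbors of $x,x'$ in $\Gamma$ are exactly $y,y'$, and those of $y,y'$ are exactly $x,x'$.
\item[($\Gamma$3)] $\chi(\Gamma[F])\ge 5$.
\end{itemize}
Let $G$ be the graph on $P\cup F\cup X$ with $G[P]=H$ and $G[F\cup X]=\Gamma+xx'+yy'$, in which each $u\in X$ is joined to exactly the vertices of $P(u)$ in $P$ and each $v\in F$ is joined to all of $P(v)=P$.

\begin{proposition}\label{prop:assemble}
Under these hypotheses $G$ is saturated, and $\{x,x',y,p_1,p_2\}$ is its only $K_5$.
\end{proposition}

\begin{proof}
\emph{$G$ is colorable.} Color $H$ and $\Gamma$ red and $xx',yy'$ blue. Between $P$ and $F\cup X$, color red the edges from $x$ to $U_1$, from $x'$ to $U_2$, from $y$ to $W_1$ and from $y'$ to $W_2$, and color all other edges blue.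

A red triangle does not lie in $P$ or in $F\cup X$, by (H1) and ($\Gamma$1). It does not have exactly two vertices in $P$, because each set $R(u)$ is one of $U_1,U_2,W_1,W_2,\emptyset$ and is independent by (H2). If it had exactly one vertex in $P$, the other two would form an edge $uv$ of $\Gamma$ with $R(u)\cap R(v)\neq\emptyset$, but the sets $R(u)$ are pairwise disjoint. A blue triangle has an edge inside $P$ or inside $F\cup X$, and the only such blue edges are the disjoint edges $xx'$ and $yy'$. So it is $xx'p$ with $p\in U$ or $yy'p$ with $p\in W$. But each $p\in U$ is red to $x$ or $x'$, and each $p\in W$ is red to $y$ or $y'$.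

\medskip
\emph{The copies of $K_5$.} A clique of size at least $3$ in $G[F\cup X]$ uses $xx'$ or $yy'$, since $\Gamma$ is triangle-free. If it uses $xx'$, its other vertices are common neighbors of $x,x'$ in $\Gamma$, and by ($\Gamma$2) it lies in $X$; the same holds for $yy'$. Let $K$ be a $K_5$. By (H1), $|K\cap P|\le 2$, so $K\setminus P$ is a subset of $X$ of size $3$ or $4$. If $K\supseteq X$, the fifth vertex lies in $U\cap W=\emptyset$ by (H0), which is impossible. So $K$ consists of three vertices of $X$ and an edge of $H$ among their common neighbors. The four triples $xx'y$, $xx'y'$, $yy'x$, $yy'x'$ have the common neighborhoods $U\cap P(y)$, $U\cap P(y')$, $W\cap P(x)$, $W\cap P(x')$ in $P$, and (H5) leaves exactly the clique $\{x,x',y,p_1,p_2\}$.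

\medskip
\emph{The colors are forced.} Fix any good coloring of $G$.

(1) The graph $H$ is connected, since $H[U]$ is connected and every other vertex has a neighbor in $U$ by (H3). By ($\Gamma$3) and Lemma~\ref{lem:mono}, $H$ is monochromatic; we name the colors so that it is red. By Lemma~\ref{lem:blue}(a), each $R(u)$ is independent.

(2) Let $u\ne v$ be vertices of $F\cup X$ with $\{u,v\}\neq\{x,x'\},\{y,y'\}$. Then $H[P(u)\cap P(v)]$ is not bipartite: if $u,v\in X$ this is (H4), and otherwise $P(u)\cap P(v)$ is $P$ or one of $P(x),P(x'),P(y),P(y')$, and contains a set from (H4). By Lemma~\ref{lem:blue}(b) with $S=P$, the vertices $u,v$ have a common blue neighbor in $P$, and all edges of $\Gamma$ are red.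

(3) The edge $xx'$ is blue because $xy,x'y$ are red, and $yy'$ is blue because $xy,xy'$ are red. We claim that
\[
\{R(x)\cap U,\;R(x')\cap U\}=\{U_1,U_2\},\qquad \{R(y)\cap W,\;R(y')\cap W\}=\{W_1,W_2\}.
\]
As $xx'$ is blue, no vertex of $U$ is blue to both $x$ and $x'$. So $A=R(x)\cap U$ and $A'=U\setminus A\subseteq R(x')$ partition $U$ into two independent sets. A connected bipartite graph has only one such partition, so $\{A,A'\}=\{U_1,U_2\}$ by (H2). Each vertex of $A$ has a neighbor in $A'$ by connectedness and thus is not in the independent set $R(x')$, so $R(x')\cap U=A'$. The argument for $W$ uses the blue edge $yy'$ in the same way.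

\medskip
\emph{Every non-edge is blocked.} As $F$ is joined to all of $P$, there are three kinds of non-adjacent pairs.

\emph{Two vertices $p,p'\in P$.} By (H6) they have a common neighbor in the red graph $H$, or they lie together in one of $U_1,U_2,W_1,W_2$, and then by (3) some vertex of $X$ is red to both. The graph $G[F]=\Gamma[F]$ is red by (2) and not bipartite by ($\Gamma$3), so Lemma~\ref{lem:blue}(b) with $S=F$ gives a blue $2$-path.

\emph{Two vertices $u,v\in F\cup X$.} They are not adjacent in $\Gamma$, so by ($\Gamma$1) they have a common neighbor in the red graph $\Gamma$. The pair is not $\{x,x'\}$ or $\{y,y'\}$, since these are edges of $G$, so (2) gives a blue $2$-path.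

\emph{A vertex $u\in X$ and $p\in P\setminus P(u)$.} Let $u=x$. By (H0), $p\notin U$ and $p\in P(x')$. By (H3) and (3), $p$ has neighbors $r\in R(x)\cap U$ and $r'\in R(x')\cap U$ in $H$. The path $x\,r\,p$ is red. The edge $x'p$ is blue, since $x'r'$ and $r'p$ are red, so the path $x\,x'\,p$ is blue. Properties (H0), (H3) and (3) are symmetric in $x$ and $x'$, and they hold for $y,y',W$ in place of $x,x',U$, so the same argument covers $u=x',y,y'$.

By Lemma~\ref{lem:block}, $G$ is saturated.
\end{proof}

Saturation used neither (H5) nor the description of common neighbors in ($\Gamma$2); these serve only to count copies of $K_5$. If $x,x'$ had a common neighbor $v\in F$ in $\Gamma$, every edge of $H[U]$ would form a $K_5$ with $x,x',v$.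

\section{The graphs $H$ and $\Gamma$}\label{sec:build}

Both graphs are obtained by writing down a sparse triangle-free graph with all properties except maximality and then completing it greedily. The danger is that the completion adds an edge that creates further copies of $K_5$. Each such edge is ruled out in advance by giving its ends a common neighbor, which they keep as edges are added.

\begin{lemma}\label{lem:H}
There is a graph $H$ on a set $P$ of $25$ vertices, with subsets as above, satisfying \emph{(H0)--(H6)}.
\end{lemma}

\begin{proof}
By (H0), a vertex of $U$ lies in $P(x)$, $P(x')$ and exactly one of $P(y),P(y')$; a vertex of $W$ lies in $P(y)$, $P(y')$ and one of $P(x),P(x')$; and any other vertex lies in one of $P(x),P(x')$ and one of $P(y),P(y')$. We take two $6$-cycles for $U$ and $W$, split them along their color classes so that the sets in (H5) are independent, and use the four remaining types of vertices to create the odd cycles of (H4). One extra vertex $c$ creates the edge $p_1p_2$: it lies in one color class of $U$ but is assigned to $P(y)$ together with the other.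

Indices $i,j,k$ run over $\mathbb{Z}_3$. Let $P$ consist of $e_i,f_i,g_i,h_i$, of $q_k^s$ for $s\in\{1,2,3,4\}$, and of $c$, so $|P|=12+12+1=25$. Let $H_0$ have the edges
\begin{itemize}
\item $e_if_j$ and $g_ih_j$ for $i\ne j$;
\item $e_ig_{i+1},\ e_ih_{i+1},\ f_ig_{i+1},\ f_ih_{i+1}$;
\item $q_k^se_k,\ q_k^sf_k,\ q_k^sg_k,\ q_k^sh_k$;
\item $cf_0,\ cg_0,\ ch_0,\ cq_1^1$.
\end{itemize}
Put $U_1=\{e_0,e_1,e_2,c\}$, $U_2=\{f_0,f_1,f_2\}$, $W_1=\{g_0,g_1,g_2\}$, $W_2=\{h_0,h_1,h_2\}$. The sets $P(u)$ are given by the following table, in which a dot means membership for all values of the lower index.
\begin{center}
\begin{tabular}{c|ccc|cc|cccc}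
 & $e_i$ & $f_i$ & $c$ & $g_i$ & $h_i$ & $q_k^1$ & $q_k^2$ & $q_k^3$ & $q_k^4$\\
\hline
$P(x)$  & $\bullet$ & $\bullet$ & $\bullet$ & $\bullet$ &  & $\bullet$ & $\bullet$ &  & \\
$P(x')$ & $\bullet$ & $\bullet$ & $\bullet$ &  & $\bullet$ &  &  & $\bullet$ & $\bullet$\\
$P(y)$  &  & $\bullet$ & $\bullet$ & $\bullet$ & $\bullet$ & $\bullet$ &  & $\bullet$ & \\
$P(y')$ & $\bullet$ &  &  & $\bullet$ & $\bullet$ &  & $\bullet$ &  & $\bullet$
\end{tabular}
\end{center}
Property (H0) is read off column by column. We verify (H1)--(H5) for $H_0$.

(H1) Among the $e,f,g,h$, two vertices with the same index are never adjacent. The neighbors of $q_k^s$ are $e_k,f_k,g_k,h_k$, and also $c$ if $(k,s)=(1,1)$; as $c$ is adjacent to none of $e_1,f_1,g_1,h_1$, no triangle contains a vertex $q_k^s$. The other neighbors $f_0,g_0,h_0$ of $c$ share an index, so no triangle contains $c$. A triangle among the $e,f,g,h$ uses three different letters. If it contains $e_i,f_j$ with $i\ne j$, its third vertex is a $g$ or $h$ of index $i+1=j+1$, which is impossible. Otherwise it contains $g_i,h_j$ with $i\ne j$ and an $e$ or $f$ of index $i-1=j-1$, which is impossible too.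

(H2) No listed edge joins two vertices with the same letter or joins $c$ to an $e_i$. The graph $H_0[U]$ is the $6$-cycle $e_0f_1e_2f_0e_1f_2$ with the pendant edge $cf_0$, and $H_0[W]$ is the $6$-cycle $g_0h_1g_2h_0g_1h_2$.

(H3) Outside $U$: $g_j,h_j\sim e_{j-1},f_{j-1}$ and $q_k^s\sim e_k,f_k$. Outside $W$: $e_i,f_i\sim g_{i+1},h_{i+1}$, $\;c\sim g_0,h_0$ and $q_k^s\sim g_k,h_k$.

(H4) By the table, $P(x)\cap P(y)$, $P(x)\cap P(y')$, $P(x')\cap P(y)$ and $P(x')\cap P(y')$ contain all vertices $\alpha_i,\beta_i,q_i^s$ for $(\alpha,\beta,s)=(f,g,1),(e,g,2),(f,h,3),(e,h,4)$ respectively. In each case $\alpha_i\sim\beta_{i+1}\sim q^s_{i+1}\sim\alpha_{i+1}$, and going once around $\mathbb{Z}_3$ gives the $9$-cycle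
\[
\alpha_0\,\beta_1\,q^s_1\,\alpha_1\,\beta_2\,q^s_2\,\alpha_2\,\beta_0\,q^s_0\,\alpha_0 .
\]

(H5) We have $U\cap P(y)=U_2\cup\{c\}$, $\;U\cap P(y')=\{e_0,e_1,e_2\}\subseteq U_1$, $\;W\cap P(x)=W_1$ and $W\cap P(x')=W_2$. The last three sets are independent, and the first spans only the edge $cf_0$; so $p_1=c$ and $p_2=f_0$.

Now, as long as possible, join two non-adjacent vertices that have no common neighbor and do not lie together in one of $U_1,U_2,W_1,W_2$. The result $H$ satisfies (H6) because the process has stopped, and (H1) because no added edge closes a triangle. The four sets stay independent, and connectedness, (H3) and (H4) survive the addition of edges. For (H5), the only edges that could be added inside one of the four sets considered there are $cf_1$ and $cf_2$. But $c,f_1$ have the common neighbor $q_1^1$ (this is the purpose of the edge $cq_1^1$), and $c,f_2$ have the common neighbor $g_0$, so neither edge is added.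
\end{proof}

\begin{lemma}\label{lem:Gamma}
For every $m\ge 23$ there is a graph $\Gamma$ on $F\cup X$ with $|F|=m+20$ satisfying \emph{($\Gamma$1)--($\Gamma$3)}.
\end{lemma}

\begin{proof}
Let $T$ be $M_{23}$ together with $m-23$ isolated vertices, on a vertex set $Z$, and let $\kappa\colon Z\to\mathbb{Z}_5$ be a proper coloring. To protect ($\Gamma$2) we arrange that no edge at $X$ is ever added, by placing every vertex within distance $2$ of each vertex of $X$ from the start. A vertex $z\in Z$ is linked to $x$ through an intermediate vertex. Adjacent vertices of $T$ must not share it, so we use one intermediate vertex for each color of $\kappa$ and each vertex of $X$.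

Let $F=Z\cup\{a_i,a_i',b_i,b_i':i\in\mathbb{Z}_5\}$, and let $\Gamma_0$ have the edges of $T$ and
\begin{itemize}
\item $xy,\ xy',\ x'y,\ x'y'$;
\item $xa_i,\ x'a_i',\ yb_i,\ y'b_i'$;
\item $a_ia_{i+1}',\ b_ib_{i+1}'$;
\item $za_{\kappa(z)},\ za'_{\kappa(z)},\ zb_{\kappa(z)},\ zb'_{\kappa(z)}$ for $z\in Z$.
\end{itemize}
Exchanging $x,x',a_i,a_i'$ with $y,y',b_i,b_i'$ and fixing $Z$ is an automorphism of $\Gamma_0$, so statements about $y,y'$ follow from those about $x,x'$.

\emph{$\Gamma_0$ is triangle-free.} The neighborhoods of $x$ and $x'$ are $\{y,y',a_0,\dots,a_4\}$ and $\{y,y',a_0',\dots,a_4'\}$, and no listed edge lies inside either of them. So no triangle meets $X$. The vertices $a_i,a_i',b_i,b_i'$ induce a matching whose edges join different indices. Hence no triangle has all three vertices among them, and none has two of them and a vertex $z\in Z$, whose neighbors among them share the index $\kappa(z)$. A triangle with exactly two vertices $z\sim z'$ in $Z$ would need $\kappa(z)=\kappa(z')$, and $T$ itself is triangle-free.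

\emph{Distances from $X$.} The non-neighbors of $x$ are reached as follows: $x'$ and $b_i$ via $y$, $\;b_i'$ via $y'$, $\;a_i'$ via $a_{i-1}$, and $z$ via $a_{\kappa(z)}$. The non-neighbors of $x'$ are reached as follows: $x$ and $b_i$ via $y$, $\;b_i'$ via $y'$, $\;a_i$ via $a_{i+1}'$, and $z$ via $a'_{\kappa(z)}$.

Let $\Gamma\supseteq\Gamma_0$ be a greedy maximal triangle-free extension, so ($\Gamma$1) holds. No edge at $X$ is added, so the neighborhoods of $x,x',y,y'$ are those in $\Gamma_0$. The neighborhoods of $x$ and $x'$ displayed above meet in $\{y,y'\}$, which gives ($\Gamma$2). Finally $\Gamma[F]\supseteq M_{23}$ gives ($\Gamma$3).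
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $n\ge 72$, take $H$ from Lemma~\ref{lem:H} and $\Gamma$ from Lemma~\ref{lem:Gamma} with $m=n-49\ge 23$. The graph $G$ of Proposition~\ref{prop:assemble} has $|P|+|F|+|X|=25+(m+20)+4=n$ vertices, is saturated, and has the single copy $\{x,x',y,c,f_0\}$ of $K_5$.
\end{proof}

\begin{remark}
The constant $72=25+4+20+23$ reflects the choices made above, and we do not claim that it is the least possible. For instance, Lemma~\ref{lem:mono} remains true if $G[F]$ is only assumed to be non-bipartite. Indeed, in its proof, two adjacent vertices $v,v'\in F$ that are both red to $p'$ are both blue to $p$, and two that are both blue to $p'$ are both red to $p''$; in either case $vv'$ has no admissible color, so the color of $vp'$ is a proper vertex coloring of $G[F]$ with two colors. With this form of the lemma, the argument of Example~\ref{ex:join} shows that $C_5\vee C_5$ is saturated. We do not determine for which $n$ with $9\le n\le 71$ there is a saturated graph on $n$ vertices that contains $K_5$ but not $K_6-e$.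
\end{remark}

\begin{thebibliography}{9}
\bibitem{talk}
\emph{Minimum Saturated Graphs \& Ramsey Graphs},
\texttt{http://community.middlebury.edu/\~{}jschmitt/talks/IPAMtalkDec09.pdf}
\end{thebibliography}
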